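# Polynomials with only rational roots whose coefficients are built from a fixed set of primes

## $S$-units, $S$-polynomials, full and split polynomials

**Definition 1.** Let $S$ be a set of primes. An integer is an *$S$-unit* if it is non-zero and all its prime factors belong to $S$. So it has the form $\pm\prod_{p\in S}p^{e_p}$ with all $e_p\ge 0$ (almost all of them $0$ if $S$ is infinite), and $\pm1$ are always $S$-units.

For $S=\{2,3\}$, the integers $1,-4,6,18$ are $S$-units, while $0$, $5$ and $10$ are not. We stay inside the integers: $1/2$ does not count.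

**Definition 2.** A polynomial $f=\sum_{j=0}^n a_jx^j\in\mathbb Z[x]$ of degree $n$ is an *$S$-polynomial* if all of $a_0,\dots,a_n$ are $S$-units. In particular no coefficient is zero.

For example $(x+1)^4=x^4+4x^3+6x^2+4x+1$ is a $\{2,3\}$-polynomial but not a $\{2\}$-polynomial. The polynomial $x^2-1$ is an $S$-polynomial for no $S$, since its middle coefficient is $0$.

**Definition 3.** A polynomial $f\in\mathbb Z[x]$ has *only rational roots* if all its complex roots are rational.

For such $f$, write the roots in lowest terms as $c_i/b_i$. By Gauss' lemma the product $\prod(b_ix-c_i)$ of primitive polynomials is primitive, so $f=c\prod(b_ix-c_i)$ where $|c|$ is the content of $f$. Hence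
$$f=c\prod_i(b_ix-c_i),\qquad c,b_i,c_i\in\mathbb Z. \tag{1}$$
For instance $2x^2+3x+1=(2x+1)(x+1)$ has only rational roots, and it is a $\{2,3\}$-polynomial.

**Definition 4.** A polynomial $f=\sum_{j=0}^na_jx^j$ of degree $n$ over a field is *full* if $a_j\ne0$ for all $0\le j\le n$. It *splits* over a field if it is a constant times a product of linear factors over that field.

Over $\mathbb F_3$ the polynomial $(x-1)^2=x^2+x+1$ is full and splits. The polynomial $(x-1)(x+1)=x^2-1$ splits but is not full. The polynomial $x^2+x-1$ is full but has no root in $\mathbb F_3$, so it does not split.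

We also use three standard facts in characteristic $p$. If $h\in\mathbb F_p[x]$ then $h(x^p)=h(x)^p$. If $a\in\mathbb F_p$ then $a^{p^i}=a$, so $x^{p^i}-a=(x-a)^{p^i}$. A polynomial over $\mathbb F_p$ has derivative $0$ exactly when it is a polynomial in $x^p$.

We can now pose the question, which is taken from "Polynomials Having Only Rational Roots", https://ntrg.math.unideb.hu/Hajdu2023Talk.pdf.

**Question.** Is it true that for any finite set $S$ of primes there exists $n_2=n_2(S)$ such that every $S$-polynomial $f\in\mathbb Z[x]$ with only rational roots has degree at most $n_2$?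

The source records that the answer is known to be yes when $2,3\notin S$. This follows from a known result: polynomials in $\mathbb Z[x]$ with only rational roots, all of whose coefficients are coprime to $6$, have bounded degree. We shall prove that the answer is yes for every finite $S$.

## The case $S=\emptyset$, and reduction modulo one prime

Take $S=\emptyset$: all coefficients are $\pm1$. A rational root has numerator dividing $a_0$ and denominator dividing $a_n$, so all roots $r_1,\dots,r_n$ are $\pm1$. If $n\ge2$, then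
$$n=\sum r_i^2=\Big(\sum r_i\Big)^2-2\sum_{i<j}r_ir_j=\Big(\frac{a_{n-1}}{a_n}\Big)^2-2\,\frac{a_{n-2}}{a_n}\in\{-1,3\}.$$
So $n\le 3$, and $(x-1)^2(x+1)=x^3-x^2-x+1$ shows that $n_2(\emptyset)=3$ is best possible. This argument depends on the roots being $\pm1$. For larger $S$ the roots are spread out, and we need something else.

The natural first move is to reduce modulo a prime $p\notin S$.

**Reduction modulo $p$.** *Let $f\in\mathbb Z[x]$ have only rational roots and all coefficients coprime to $p$. Then $f\bmod p$ has degree $\deg f$, is full, and splits over $\mathbb F_p$.* Use (1): the leading coefficient $c\prod b_i$ is prime to $p$, so each factor $b_ix-c_i$ stays linear modulo $p$ and $c\not\equiv0$. Fullness is the hypothesis on the coefficients.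

Can a full polynomial that splits over $\mathbb F_p$ have large degree? It can. In $\mathbb F_p[x]$,
$$(x-1)^{p^k-1}=\frac{x^{p^k}-1}{x-1}=1+x+\dots+x^{p^k-1}. \tag{2}$$
So one prime cannot bound the degree. This is not an artifact of reducing: the integer polynomial $(x-1)^{p^k-1}$ has only rational roots, and its coefficients $\pm\binom{p^k-1}{j}$ are $\equiv\pm1\pmod p$. If $S$ contains every prime except $p$, it is an $S$-polynomial for every $k$.

Still, one prime may restrict the shape of the degree. Take $p=2$. A full split polynomial over $\mathbb F_2$ has non-zero constant term, so it is $(x+1)^n$. With binary digits $n=\sum d_i2^i$ we get $(x+1)^n=\prod_i(x^{2^i}+1)^{d_i}$, and its exponents are exactly the sums of subsets of $\{2^i:d_i=1\}$. If $2^i\le n$ and $d_i=0$, the coefficient of $x^{2^i}$ is $0$. So fullness forces all digits of $n$ to be $1$: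
$$(x+1)^n\ \text{is full over }\mathbb F_2\iff n+1=2^k\text{ for some }k. \tag{3}$$
The converse is (2).

For $p=3$ the polynomials are $c(x-1)^a(x+1)^b$. In degree $3$,
$$(x-1)^2(x+1)=x^3-x^2-x+1$$
is full, and $n+1=4=3+1$ is not a power of $3$. In degree $4$ nothing is full: $(x-1)^4=(x^3-1)(x-1)$ and $(x-1)^3(x+1)=(x^3-1)(x+1)$ have no $x^2$ term, $(x-1)^2(x+1)^2=(x^2-1)^2$ has no odd terms, and the remaining cases follow by $x\mapsto -x$. In degree $5$,
$$(x-1)^5=(x^3-1)(x^2+x+1)=x^5+x^4+x^3-x^2-x-1$$
is full, and $n+1=6=3+3$. Also, for any power $q$ of an odd prime $p$,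
$$(x-1)(x^2-1)^{q-1}=(x-1)(1+x^2+x^4+\dots+x^{2q-2})$$
is full over $\mathbb F_p$ of degree $2q-1$, so $n+1=q+q$. These examples suggest that $n+1$ should be a sum of few terms $\pm p^k$. With two primes outside $S$ we would then have two such descriptions of the same integer $n+1$, in two different bases.

## What will be proved

**Theorem 1.** Let $p$ be a prime. There is an explicit $R_p$ such that if $f\in\mathbb F_p[x]$ of degree $n\ge1$ is full and splits over $\mathbb F_p$, then $n+1$ is a sum of at most $R_p$ integers of the form $\pm p^k$ $(k\ge0)$.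

The proof gives $R_p=p^2H_p$ with $H_p=2^{(p+2)^{2p}}$.

**Theorem 2.** Let $p_1\ne p_2$ be primes. There is an effectively computable $N(p_1,p_2)$ such that every $f\in\mathbb Z[x]$ all of whose $\deg f+1$ coefficients are coprime to $p_1p_2$, and whose reductions mod $p_1$ and mod $p_2$ split over $\mathbb F_{p_1}$ and $\mathbb F_{p_2}$, has degree at most $N(p_1,p_2)$. In particular this holds for every $f\in\mathbb Z[x]$ with only rational roots and all coefficients coprime to $p_1p_2$.

**Corollary.** For every finite set $S$ of primes, $n_2(S)$ exists and is effectively computable: take $N(p_1,p_2)$ with $p_1,p_2$ the two smallest primes not in $S$. So the answer to the Question is yes.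

**Classification.** Let $S$ be any set of primes, finite or infinite. The $S$-polynomials with only rational roots have bounded degree if and only if at least two primes lie outside $S$.

From here until the proof of Theorem 1 is complete, $p$ is fixed, $\mathbb F=\mathbb F_p$, and the letters $q,Q$ denote powers of $p$. We write $G[l]$ for the coefficient of $x^l$ in a polynomial $G$, with $G[l]=0$ for every integer $l$ outside $0\le l\le\deg G$. Also $\operatorname{ord}G$ is the smallest exponent occurring in $G\neq0$, and $\operatorname{ord}_aG$ is the multiplicity of $a$ as a root.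

## Base-$p$ digits of the multiplicities

Let $f$ be full of degree $n\ge1$ and split over $\mathbb F$. Since $f(0)\ne0$ we have $f=c\prod_{a\in\mathbb F^*}(x-a)^{m_a}$. Write the multiplicities in base $p$, $m_a=\sum_id_{a,i}p^i$ with $0\le d_{a,i}\le p-1$, and let $K$ be the largest index for which some $d_{a,K}\ne0$. Put
$$g_i=\prod_{a}(x-a)^{d_{a,i}},\qquad \gamma_i=\deg g_i\le(p-1)^2,\qquad f^{(k)}=\prod_{i\ge k}g_i\big(x^{p^{i-k}}\big)\quad(0\le k\le K+1).$$
Since $g_i(x^{p^i})=\prod_a(x-a)^{d_{a,i}p^i}$, we have $f=cf^{(0)}$. Also $f^{(K+1)}=1$ and $n=\sum_i\gamma_ip^i$. Going from $k$ to $k+1$ strips off the lowest digit of every multiplicity.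

For example, let $p=3$ and $f=(x-1)^5$. Then $5=2+1\cdot3$, so $g_0=(x-1)^2$, $g_1=x-1$, $K=1$, $f^{(1)}=x-1$, $f^{(2)}=1$, and indeed $f=(x-1)^2(x^3-1)$.

For $k<k'$ put $q=p^{k'-k}$ and $Q=p^k$. Grouping the factors gives
$$f^{(k)}=P(x)\,f^{(k')}(x^q),\qquad f^{(0)}=B(x)\,f^{(k)}(x^Q), \tag{4}$$
where
$$P=\prod_{i=k}^{k'-1}g_i\big(x^{p^{i-k}}\big)=\prod_a(x-a)^{d_a},\ 0\le d_a\le q-1,\qquad B=\prod_{i<k}g_i\big(x^{p^i}\big)=\prod_a(x-a)^{b_a},\ 0\le b_a\le Q-1.$$
Here $d_a=\sum_{k\le i<k'}d_{a,i}p^{i-k}$, whose $k'-k$ digits keep it at most $q-1$; similarly for $b_a$.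

## Finitely many states

Whether $B(x)G(x^Q)$ is full depends only on local patterns of coefficients of $G$, provided that we also record where $G$ begins and ends.

**Definition 5.** Let $G\in\mathbb F[x]$ with $G(0)\ne0$. Define $\hat G:\mathbb Z\to\mathbb F\sqcup\{\lambda,\varrho\}$ by $\hat G_l=G[l]$ for $0\le l\le\deg G$, $\hat G_l=\lambda$ for $l<0$, and $\hat G_l=\varrho$ for $l>\deg G$. Put $s=2p$. The *state* $\Sigma(G)$ is the set of all $s$-tuples $(\hat G_l,\dots,\hat G_{l+s-1})$, $l\in\mathbb Z$.

Take $p=2$, $s=4$. For $G=(1+x)^3=1+x+x^2+x^3$ the sequence is $\dots\lambda\lambda1111\varrho\varrho\dots$, and the state consists of the nine words $\lambda^4$, $\lambda^31$, $\lambda^21^2$, $\lambda1^3$, $1^4$, $1^3\varrho$, $1^2\varrho^2$, $1\varrho^3$, $\varrho^4$. The polynomial $(1+x)^7$ has eight coefficients $1$ in a row and the same nine words, so the same state. On the other hand $1+x$ has the word $\lambda11\varrho$, so its state is different.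

There are $(p+2)^{2p}$ possible words, hence at most $H_p=2^{(p+2)^{2p}}$ possible states. Moreover $G$ is full if and only if $0\in\mathbb F$ occurs in no word of $\Sigma(G)$.

**Lemma 1.** Let $q$ be a power of $p$ (possibly $1$) and $M=\prod_{a\in\mathbb F^*}(x-a)^{r_a}$ with $0\le r_a\le q-1$. Then $\Sigma\big(M(x)G(x^q)\big)$ is determined by $M$, $q$ and $\Sigma(G)$.

**Proof.** The purpose is to see that a word of length $s$ of the new polynomial is computed from a word of length $s$ of $G$. If $q=1$ then $M=1$ and nothing is to be shown. Let $q\ge2$, $H=M(x)G(x^q)$, $\deg G=N$, and $\deg M=\epsilon q+\epsilon'$ with $0\le\epsilon'<q$. Since $\deg M\le(p-1)(q-1)<(p-1)q$, we have $\epsilon\le p-2$.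

Write a position as $X=ql+j$ with $0\le j<q$. Then $X<0$ iff $l<0$ iff $\hat G_l=\lambda$. Next, $\deg H=q(N+\epsilon)+\epsilon'$, so $X>\deg H$ iff $l-\epsilon>N$, or $l-\epsilon=N$ and $j>\epsilon'$. Equivalently: $\hat G_{l-\epsilon}=\varrho$, or $j>\epsilon'$ and $\hat G_{l-\epsilon+1}=\varrho$. In the remaining case
$$\hat H_X=\sum_{t=0}^{\epsilon}M[j+qt]\,G[l-t],$$
because $t<0$ makes $j+qt$ negative and $t>\epsilon$ makes it exceed $\deg M$. Here $G[l-t]$ is read off from $\hat G_{l-t}$ (it is $0$ if the symbol is $\lambda$ or $\varrho$). So $\hat H_X$ depends only on $j$ and on $\hat G_{l-\epsilon},\dots,\hat G_{l+1}$.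

A word of $\hat H$ starting at $ql_0+j$ ends at $ql_0+j+s-1$, which lies in the block with index
$$l_1\le l_0+\frac{(q-1)+(s-1)}{q}=l_0+1+\frac{s-2}{q}\le l_0+\frac s2 .$$
So the word depends only on $j$ and on $\hat G_{l_0-\epsilon},\dots,\hat G_{l_1+1}$. The number of these entries is at most $\frac s2+\epsilon+2\le\frac s2+p=s$. Hence it depends only on $j$ and on the $s$-word of $\hat G$ starting at $l_0-\epsilon$. Letting $l_0$ run through $\mathbb Z$ and $j$ through $0,\dots,q-1$ we obtain $\Sigma(H)$ as a function of $\Sigma(G)$. $\square$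

## A repeated state gives a block that can be repeated

There are $K+2$ polynomials $f^{(k)}$ and at most $H_p$ states, so for large $K$ there are coincidences $\Sigma(f^{(k)})=\Sigma(f^{(k')})$. By (4), the block $P$ leads from $f^{(k')}$ to $f^{(k)}$ and does not change the state, so it may be repeated any number of times without losing fullness (details below).

By itself this says nothing about $n+1$. The block contributes $p^k\deg P$ to $n$. If $\deg P=\delta(q-1)$ with an *integer* $\delta\le p-1$, this contribution is $\delta p^{k'}-\delta p^k$, a sum of at most $2(p-1)$ terms $\pm p^i$ however long the block is. If $\delta=\deg P/(q-1)$ is not an integer, this collapse is not available. For $p=3$, $q=9$, $\deg P=4$, the block repeated $N$ times would contribute $4(1+9+\dots+9^{N-1})=\frac{9^N-1}{2}$, whose $2N$ ternary digits are all $1$. Finiteness of the set of states does not exclude this. What has to be shown is the following.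

**Proposition.** Let $q=p^t$ $(t\ge1)$, $Q=p^k$ $(k\ge0)$, $P=\prod_{a\in\mathbb F^*}(x-a)^{d_a}$ with $0\le d_a\le q-1$, $B\in\mathbb F[x]$, and $F_0\in\mathbb F[x]$ with $F_0(0)\ne0$. Put $q_N=q^N$, $P_N=\prod_{i<N}P(x^{q^i})$, $F_N=P_N(x)F_0(x^{q_N})$. If $B(x)F_N(x^Q)$ is full for all $N\ge0$, then $(q-1)\mid\deg P$.

We first see that this suffices.

**Proof of Theorem 1 from the Proposition.** Put $A_k=1+\sum_{i<k}\gamma_ip^i$, so $A_0=1$ and $A_{K+1}=n+1$.

**Step A: a coincidence of states makes the block collapse.** *If $0\le k<k'\le K+1$ and $\Sigma(f^{(k)})=\Sigma(f^{(k')})$, then $A_{k'}-A_k=\delta(p^{k'}-p^k)$ with an integer $0\le\delta\le p-1$.*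

Take $P,q,B,Q$ from (4) and $F_0=f^{(k')}$. Then $F_1=PF_0(x^q)=f^{(k)}$, and generally $F_{N+1}=PF_N(x^q)$. By Lemma 1 (with $M=P$), $\Sigma(F_{N+1})$ is a function of $\Sigma(F_N)$, the same function for all $N$. Since $\Sigma(F_1)=\Sigma(F_0)$, all $\Sigma(F_N)$ are equal. By Lemma 1 again (with $M=B$ and $Q$ in place of $q$), $\Sigma(B(x)F_N(x^Q))$ does not depend on $N$. For $N=1$ this polynomial is $B(x)f^{(k)}(x^Q)=f^{(0)}=f/c$, which is full. Fullness is visible from the state, so $B(x)F_N(x^Q)$ is full for all $N\ge0$. The Proposition gives $\deg P=\delta(q-1)$ with $\delta\in\mathbb Z$, and $0\le\deg P\le(p-1)(q-1)$ gives $0\le\delta\le p-1$. Finally $A_{k'}-A_k=\sum_{k\le i<k'}\gamma_ip^i=p^k\deg P=\delta(p^{k'}-p^k)$.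

**Step B: cut $[0,K+1]$ into at most $H_p$ collapsing blocks.** Put $k_0=0$. Given $k_i\le K+1$, let $k_i'\le K+1$ be the largest index with $\Sigma(f^{(k_i')})=\Sigma(f^{(k_i)})$. Stop if $k_i'=K+1$; otherwise put $k_{i+1}=k_i'+1$. After $k_i'$ the state of $f^{(k_i)}$ never occurs again, so the states at $k_0,k_1,\dots$ are distinct, and at most $H_p$ indices $k_i$ occur. By Step A (trivially if $k_i'=k_i$),
$$A_{k_i'}=A_{k_i}+\delta_ip^{k_i'}-\delta_ip^{k_i},\qquad A_{k_{i+1}}=A_{k_i'}+\gamma_{k_i'}p^{k_i'},$$
with $0\le\delta_i\le p-1$ and $\gamma_{k_i'}\le(p-1)^2$. Starting from $A_0=1$, we find that $n+1=A_{K+1}$ is a sum of at most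
$$1+H_p\big(2(p-1)+(p-1)^2\big)=1+H_p(p^2-1)\le p^2H_p=:R_p$$
terms $\pm p^k$. $\square$

It remains to prove the Proposition. That takes the next three sections.

## Long gaps in $P\,\eta(x^q)$

Later we shall meet vectors annihilated by many consecutive rows of coefficients of $P$. Such vectors correspond to runs of zeros in products $P\,\eta(x^q)$. The next lemma says that a long enough run of zeros can only occur where the product breaks into two products of the same kind.

**Lemma 2.** Let $q=p^t$, $t\ge0$, $P=\prod_{a\in\mathbb F^*}(x-a)^{d_a}$ with $0\le d_a<q$, $\eta\in\mathbb F[y]$, and $P\,\eta(x^q)=A+A^+$ with $A,A^+\in\mathbb F[x]$, where, if both are non-zero, $\operatorname{ord}A^+-\deg A\ge q$. Then $A=P\,\alpha(x^q)$ for some $\alpha\in\mathbb F[y]$.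

For instance let $p=q=3$, $P=(x-1)^2=1+x+x^2$, $\eta=1+y^2$: the product is $(1+x+x^2)+(x^6+x^7+x^8)$, with gap $6-2=4\ge3$, and the lower part is $P$ itself. The bound on the gap matters: for $P=x^2-1$, $\eta=1$, $A=-1$, $A^+=x^2$ the gap is $2=q-1$, and $A$ is not a multiple of $P$.

**Proof.** If $A=0$ take $\alpha=0$; if $A^+=0$ take $\alpha=\eta$. Let both be non-zero. We use induction on $t$. For $t=0$ we have $q=1$, $P=1$, and $\alpha=A$ works. Let $t\ge1$. The plan is to split off the lowest digits of the $d_a$ using a differential equation, and then to divide all exponents by $p$.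

**Step 1: a differential equation.** Write $d_a=d_a'+pd_a''$ with $0\le d_a'<p$; then $0\le d_a''<q/p$. Put $g=\prod(x-a)^{d_a'}$ and $P_1=\prod(x-a)^{d_a''}$, so that $P=g\,P_1(x^p)$. Let
$$Z=\prod_{d_a'\ne0}(x-a),\quad m=\deg Z\le p-1,\quad L=Z\frac{g'}{g}=\sum_{d_a'\ne0}d_a'\frac{Z}{x-a}.$$
$L$ is a polynomial which is zero or of degree at most $m-1$. Put $X=P\,\eta(x^q)$. Since $X/g=P_1(x^p)\eta(x^q)$ is a polynomial in $x^p$, it has derivative $0$, so $X'=(g'/g)X$, that is $ZX'=LX$.

**Step 2: the gap separates the equation.** With $X=A+A^+$,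
$$U:=ZA'-LA=-\big(Z(A^+)'-LA^+\big).$$
If $U\ne0$, the first expression shows $\deg U\le\deg A+m-1$, and the second shows
$$\operatorname{ord}U\ge\operatorname{ord}A^+-1\ge\deg A+q-1\ge\deg A+p-1>\deg A+m-1,$$
a contradiction. So $U=0$, and $(A/g)'=(A'-A\,g'/g)/g=U/(Zg)=0$.

**Step 3: $g$ divides $A$.** The polynomial $Ag^{p-1}=(A/g)g^p$ has derivative $0$, so it lies in $\mathbb F[x^p]$ and equals $h^p$ for some $h\in\mathbb F[x]$. Comparing multiplicities at $a\in\mathbb F^*$ gives $\operatorname{ord}_aA+(p-1)d_a'\equiv0$, i.e. $\operatorname{ord}_aA\equiv d_a'\pmod p$. As $0\le d_a'<p$, this forces $\operatorname{ord}_aA\ge d_a'$. Hence $g\mid A$. Now $A/g$ is a polynomial with derivative $0$, so $A=g\,A_1(x^p)$ with $A_1\in\mathbb F[y]$.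

**Step 4: descend.** Then $A^+=X-A=g\,A_1^+(x^p)$ with $P_1\,\eta(y^{q/p})=A_1+A_1^+$. Both $A_1,A_1^+$ are non-zero. Since $g(0)\ne0$, $\operatorname{ord}A^+=p\operatorname{ord}A_1^+$, while $\deg A=\deg g+p\deg A_1$. So
$$\operatorname{ord}A_1^+-\deg A_1=\frac{\operatorname{ord}A^+-\deg A+\deg g}{p}\ge\frac qp.$$
By induction $A_1=P_1\,\alpha(y^{q/p})$, hence $A=g\,P_1(x^p)\,\alpha(x^q)=P\,\alpha(x^q)$. $\square$

**Lemma 3.** Let $P,q$ be as in Lemma 2, $\deg P=D=Eq+e$ with $0\le e<q$, and $\varphi_j=(P[j],P[j+q],\dots,P[j+Eq])$ for $j\in\mathbb Z$. Let $\nu=(\nu_0,\dots,\nu_E)^T\in\mathbb F^{E+1}$. If $\varphi_j\nu=0$ for all $0\le j\le q-1$, or for all $e-q+1\le j\le e$, then $\nu=0$.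

As an example take $p=3$, $q=9$, $P=(x^2-1)^6=(x^6-1)^2=x^{12}+x^6+1$, so $E=1$, $e=3$. In the range $0\le j\le8$ we have $\varphi_0=(1,0)$ and $\varphi_3=(P[3],P[12])=(0,1)$, so indeed only $\nu=0$ is annihilated by all of them. The range $-5\le j\le3$ contains the same two rows.

**Proof.** Suppose $\nu\ne0$. We turn $\nu$ into a polynomial and read the hypothesis as a gap. Put $\eta=\sum_t\nu_ty^{E-t}$ and $X=P\,\eta(x^q)\ne0$. The coefficient of $x^{qE+j}$ in $X$ is $\sum_t\nu_tP[qE+j-q(E-t)]=\sum_t\nu_tP[j+qt]=\varphi_j\nu$. So $X=A+A^+$, where: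

- in the first case $A$ is zero or of degree $\le qE-1$, and all exponents in $A^+$ are $\ge q(E+1)$;
- in the second case $A$ is zero or of degree $\le D-q$, and all exponents in $A^+$ are $\ge D+1$ (note $qE+e=D$).

If both parts are non-zero, the gap is at least $q+1$. By Lemma 2, $A=P\,\alpha(x^q)$. If $A\ne0$ then $\deg A\ge D\ge qE$, which contradicts the bound on $\deg A$ in both cases. So $X=A^+$, and $\operatorname{ord}X\ge q(E+1)$ or $\ge D+1$; in both cases $\operatorname{ord}X>qE$. But $P(0)\ne0$ gives $\operatorname{ord}X=q\operatorname{ord}\eta\le qE$, a contradiction. $\square$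

## Windows of coefficients and the matrices that move them

We begin the proof of the Proposition. Let $D=\deg P$ and $\delta=D/(q-1)$. **Assume $\delta\notin\mathbb Z$**, and let $E=\lfloor\delta\rfloor$. Then $D\ge1$. We look for a contradiction.

Some bookkeeping first. We have $P_N=\prod_a(x-a)^{d_a(q_N-1)/(q-1)}$, with exponents less than $q_N$, so $P_N,q_N$ satisfy the hypotheses on $P,q$. Further,
$$D_N:=\deg P_N=\delta(q_N-1),\qquad P_{N+N'}=P_N(x)P_{N'}(x^{q_N}),\qquad F_{N+M}=P_M(x)F_N(x^{q_M}),$$
and $F_N(0)\ne0$ for all $N$.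

**Step 1: adjust $B$ to have length about $\delta Q$, and dispose of $\delta<1$.** Replacing $(B,Q)$ by $(B(x)P_M(x^Q),\,Qq^M)$ keeps the hypothesis, because the new polynomials are $B(x)P_M(x^Q)F_N(x^{Qq_M})=B(x)F_{N+M}(x^Q)$. The new $B$ has degree $\deg B+Q\delta(q_M-1)$, so $(\deg B+1)/Q$ becomes
$$\delta+\frac{\deg B+1-Q\delta}{Qq^M}.$$
As $\delta\notin\mathbb Z$, for $M$ large we get
$$\Big\lfloor\frac{\deg B+1}{Q}\Big\rfloor=E. \tag{5}$$
If $E=0$, then $\deg B\le Q-2$. The exponents of $B(x)F_1(x^Q)$ have the form $i+Qj$ with $0\le i\le Q-2$, so $x^{Q-1}$ does not occur. But this polynomial has degree $\ge Q\deg F_1\ge QD\ge Q$, so it is not full, a contradiction. Hence $E\ge1$.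

For $p=2$ this finishes the proof: there $\delta\le p-1=1$, so $\delta\notin\mathbb Z$ means $E=0$. It is the gap argument that gave (3). For $p\ge3$ and $E\ge1$ the translates of $B$ by multiples of $Q$ overlap, no gap is visible, and we have to look at how coefficients combine.

**Step 2: windows of $E+1$ coefficients transform linearly.** Put
$$e_N:=D_N-Eq_N=(\delta-E)q_N-\delta,\qquad 0<\delta-E<1 .$$
Choose $N_0\ge1$ such that for all $N\ge N_0$
$$0\le e_N<q_N\qquad\text{and}\qquad(\delta-E)q_N^2-\delta\ge2q_N. \tag{6}$$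
This is where non-integrality is used again: it makes $e_N$ grow like $q_N$, whereas for an integer $\delta$ we would have $e_N=-\delta$.

For $N\ge N_0$ let $\varphi_j^{(N)}=\big(P_N[j+q_Nt]\big)_{0\le t\le E}$ and
$$\mathcal R_N=\{r\in\mathbb Z:\ e_N-q_N+1+E\le r\le q_N-1\},$$
and for $r\in\mathcal R_N$ let $T_r^{(N)}$ be the $(E+1)\times(E+1)$ matrix with rows $\varphi_r^{(N)},\varphi_{r-1}^{(N)},\dots,\varphi_{r-E}^{(N)}$. We have $1\in\mathcal R_N$, because $e_N-q_N+E=(\delta-E-1)q_N-(\delta-E)<0$ and $q_N\ge2$.

For a polynomial $G$ define its *window* at $l$ as $W_l(G)=(G[l],G[l-1],\dots,G[l-E])^T$. If $H=P_N(x)G(x^{q_N})$, then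
$$H[q_Nl+j]=\sum_{t\in\mathbb Z}P_N[j+q_Nt]\,G[l-t].$$
For $e_N-q_N+1\le j\le q_N-1$ only $0\le t\le E$ contribute: $t\le-1$ gives a negative index $j+q_Nt$, and $t\ge E+1$ gives an index $\ge Eq_N+e_N+1=D_N+1$. If $r\in\mathcal R_N$, all of $j=r,r-1,\dots,r-E$ lie in this range. Hence
$$W_{q_Nl+r}\big(P_NG(x^{q_N})\big)=T_r^{(N)}\,W_l(G)\qquad(r\in\mathcal R_N,\ l\in\mathbb Z). \tag{7}$$

In the example $p=3$, $q=9$, $P=x^{12}+x^6+1$ we have $\delta=3/2$, $E=1$, $e_1=3$, $\mathcal R_1=[-4,8]$, and
$$T_1^{(1)}=\begin{pmatrix}P[1]&P[10]\\P[0]&P[9]\end{pmatrix}=\begin{pmatrix}0&0\\1&0\end{pmatrix},\qquad T_5^{(1)}=\begin{pmatrix}P[5]&P[14]\\P[4]&P[13]\end{pmatrix}=0 .$$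
So these matrices can be singular, and even zero.

**Step 3: products of window matrices are window matrices.** Let $r\in\mathcal R_N$, $r'\in\mathcal R_{N'}$ and $\sigma=r+q_Nr'$. From $D_{N+N'}=D_N+q_ND_{N'}$ we get
$$e_{N+N'}=Eq_N+e_N+q_N(Eq_{N'}+e_{N'})-Eq_{N+N'}=Eq_N+e_N+q_Ne_{N'}.$$
Then $\sigma\in\mathcal R_{N+N'}$, since $\sigma\le q_N-1+q_N(q_{N'}-1)=q_{N+N'}-1$ and
$$\sigma\ge e_N-q_N+1+E+q_N\big(e_{N'}-q_{N'}+1+E\big)=e_{N+N'}-q_{N+N'}+1+E .$$
For any $G$, apply (7) to pass from $G$ to $G_1=P_{N'}G(x^{q_{N'}})$ and then to $P_NG_1(x^{q_N})=P_{N+N'}G(x^{q_{N+N'}})$. The window at $l$ goes to the window at $q_N(q_{N'}l+r')+r=q_{N+N'}l+\sigma$. Comparing with a single application of (7), and noting that every vector of $\mathbb F^{E+1}$ is a $W_l(G)$ for some $G$ and $l=E$, we obtain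
$$T_r^{(N)}T_{r'}^{(N')}=T^{(N+N')}_{r+q_Nr'}. \tag{8}$$

**Step 4: find a matrix of minimal rank at a convenient place, and make its block the basic one.** Let $\kappa$ be the minimum of $\operatorname{rank}T_r^{(N)}$ over all $N\ge N_0$, $r\in\mathcal R_N$, attained at $(N_1,r^*)$. By (8), $T_{r^*}^{(N_1)}T_1^{(N_1)}=T_\rho^{(2N_1)}$ with $\rho=r^*+q_{N_1}\in\mathcal R_{2N_1}$. This matrix has rank at most $\kappa$, hence rank $\kappa$. The position is convenient:
$$\rho\ge e_{N_1}+1+E\ge E+1,\qquad \rho\le2q_{N_1}-1\le(\delta-E)q_{N_1}^2-\delta=e_{2N_1}$$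
by (6).

Now replace $P,q$ by $P_{2N_1},q_{2N_1}$ and $F_N$ by $F_{2N_1N}$. The hypotheses of the Proposition are kept, and $\delta=D_{2N_1}/(q_{2N_1}-1)$ and $E$ are unchanged. Then replace $(B,Q)$ as in Step 1 so that (5) holds. From now on all letters refer to the new data: $D=Eq+e$ with $0\le e<q$, $\varphi_j$, $T_r$, $\mathcal R=[e-q+1+E,\,q-1]\ni1$, and $n_N=\deg F_N$. Since $F_{N+1}=P\,F_N(x^q)$,
$$n_{N+1}=qn_N+D,\qquad T_rW_l(F_N)=W_{ql+r}(F_{N+1})\quad(r\in\mathcal R,\ l\in\mathbb Z). \tag{9}$$
Let $\mathcal T$ be the semigroup generated by the $T_r$, $r\in\mathcal R$. By (8) each element of $\mathcal T$ is one of the matrices over which $\kappa$ was minimized. So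
$$\operatorname{rank}T\ge\kappa\ \ (T\in\mathcal T),\qquad \rho\in\mathcal R,\quad\operatorname{rank}T_\rho=\kappa,\quad E+1\le\rho\le e\le q-1. \tag{10}$$

**Step 5: fullness separates inner windows from the two boundary windows.** Let $1\le l\le n_N+E$. The coefficient of $x^{Ql-1}$ in $B(x)F_N(x^Q)$ is $\sum_tB[Qt-1]\,F_N[l-t]$, and $0\le Qt-1\le\deg B$ means $1\le t\le E$ by (5). Since $\deg B\ge QE-1$, we have $0\le Ql-1\le Qn_N+QE-1\le Qn_N+\deg B$, so by fullness this coefficient is non-zero. Hence
$$\big(F_N[l-1],\dots,F_N[l-E]\big)\ne0\qquad(1\le l\le n_N+E). \tag{11}$$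

Let $u_0,\dots,u_E$ be the standard basis of $\mathbb F^{E+1}$. The points of the projective space $\mathbb P(J)$ of a vector space $J$ are the lines $\langle v\rangle$ with $0\ne v\in J$. Put
$$V_N=\{\langle W_l(F_N)\rangle:\ 1\le l\le n_N+E-1\}\subseteq\mathbb P(\mathbb F^{E+1}).$$
By (11) for $l$, the last $E$ entries of such a $W_l(F_N)$ are not all zero, so $W_l(F_N)\ne0$ and it is not a multiple of $u_0$. By (11) for $l+1$, the first $E$ entries are not all zero, so it is not a multiple of $u_E$. Thus
$$\langle u_0\rangle\notin V_N,\qquad\langle u_E\rangle\notin V_N. \tag{12}$$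
These two points are the windows just outside the range: $W_0(F_N)=F_N(0)\,u_0$, so $\langle u_0\rangle=\langle W_0(F_N)\rangle$, and $\langle u_E\rangle=\langle W_{n_N+E}(F_N)\rangle$.

By (9), $T_r$ moves windows of $F_N$ to windows of $F_{N+1}$. The inner ones are those with index between $1$ and $n_{N+1}+E-1=qn_N+Eq+e+E-1$. We check three cases.

- (a) $T_rV_N\subseteq V_{N+1}$ for $r\in\mathcal R$. For $1\le l\le n_N+E-1$ we have $ql+r\ge q+r\ge e+1+E\ge1$ and $ql+r\le q(n_N+E-1)+q-1=qn_N+qE-1$.
- (b) $\langle T_ru_0\rangle\in V_{N+1}$ for $r\in\mathcal R$ with $1\le r\le q-1$. Here $l=0$, and $r\le q-1\le D\le n_{N+1}\le n_{N+1}+E-1$ since $E\ge1$.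
- (c) $\langle T_ru_E\rangle\in V_{N+1}$ for $r\in\mathcal R$ with $r\le e+E-1$. Here $l=n_N+E\ge1$, so $ql+r\ge q+r\ge1$, and $ql+r\le qn_N+qE+e+E-1$.

These statements include that the vectors concerned are not killed by $T_r$. The value $r=1$ is allowed in (b) and in (c), since $q\ge2$ and $e\ge\rho\ge E+1\ge2$.

## Counting inner windows on minimal images

Suppose for a moment that $T_1$ were invertible. Then $T_1$ maps $V_N$ injectively into $V_{N+1}$ by (a), and it maps the additional point $\langle u_0\rangle\notin V_N$ into $V_{N+1}$ as well by (b). So $|V_{N+1}|\ge|V_N|+1$ for all $N$. This is impossible in the finite set $\mathbb P(\mathbb F^{E+1})$, and the Proposition would be proved.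

But nothing makes $T_1$ invertible, as the example in Step 2 shows, and for a singular $T_1$ points may collide, so the count breaks down. The way past this is to count only inside subspaces on which our matrices *are* injective. Images of elements of minimal rank have this property. The price is that the new point, $\langle u_0\rangle$ or $\langle u_E\rangle$, must lie in the subspace where we count, and securing that requires Lemma 3.

**Step 6: minimal images.** Let $\mathcal I=\{\operatorname{im}T:\ T\in\mathcal T,\ \operatorname{rank}T=\kappa\}$; it contains $\operatorname{im}T_\rho$. If $I=\operatorname{im}T'\in\mathcal I$ and $T\in\mathcal T$, then $\operatorname{rank}TT'\ge\kappa$ by (10), so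
$$T\text{ is injective on }I,\qquad TI=\operatorname{im}TT'\in\mathcal I. \tag{13}$$

**Step 7: boundary vectors do not lie in minimal images.** **Claim 1.** *$u_0,u_E\notin I$ for all $I\in\mathcal I$.*

This is the count above, carried out inside $I$. Let $c\in\{u_0,u_E\}$ and suppose $c\in I=\operatorname{im}T'$, where $T'\in\mathcal T$ is a product of $h$ generators and has rank $\kappa$. Put $a_N(J)=|V_N\cap\mathbb P(J)|$. By (13), $T_1$ is injective on $I$. It maps $V_N\cap\mathbb P(I)$ into $V_{N+1}\cap\mathbb P(T_1I)$ by (a), and by (b) or (c) it also maps $\langle c\rangle$, which is not in $V_N$ by (12), into this set. So $a_{N+1}(T_1I)\ge a_N(I)+1$.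

We return to $I$: $T'$ is injective on $T_1I\in\mathcal I$, and $T'T_1I\subseteq\operatorname{im}T'=I$ has dimension $\kappa=\dim I$, so $T'T_1I=I$. Applying (a) $h$ times, $a_{N+1+h}(I)\ge a_{N+1}(T_1I)\ge a_N(I)+1$ for all $N$. Iterating, $a_N(I)$ is unbounded, contradicting $a_N(I)\le|\mathbb P(\mathbb F^{E+1})|$. This proves Claim 1.

**Step 8: count on $I\oplus\langle c\rangle$.** **Claim 2.** *For $I\in\mathcal I$ and $c\in\{u_0,u_E\}$ there are $I'\in\mathcal I$ and $c'\in\{u_0,u_E\}$ with*
$$\big|V_{N+1}\cap\mathbb P(I'\oplus\langle c'\rangle)\big|\ \ge\ \big|V_N\cap\mathbb P(I\oplus\langle c\rangle)\big|+1\qquad\text{for all }N\ge0.$$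

The sums are direct by Claim 1. We need an $r\in\mathcal R$ for which $T_r$ is injective on $I\oplus\langle c\rangle$ and which is allowed in (b) or (c). To find it, we start from the row block at $\rho$, which certainly kills a vector, and slide it until it stops killing.

*The killed vector.* Since $\operatorname{rank}T_\rho=\kappa$ and $\dim(I\oplus\langle c\rangle)=\kappa+1$, there is $0\ne\nu\in I\oplus\langle c\rangle$ with $T_\rho\nu=0$. As $T_\rho$ is injective on $I$, $\nu\notin I$, so $I\oplus\langle c\rangle=I\oplus\langle\nu\rangle$. By definition of $T_\rho$, $\varphi_j\nu=0$ for $\rho-E\le j\le\rho$.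

*Sliding.* Let $\mathcal B=[0,q-1]$ if $c=u_0$, and $\mathcal B=[e-q+1,e]$ if $c=u_E$. By (10), $1\le\rho-E$ and $\rho\le e\le q-1$, and $e-q+1\le0$; so $[\rho-E,\rho]\subseteq\mathcal B$ in both cases. By Lemma 3 there is $j\in\mathcal B$ with $\varphi_j\nu\ne0$, and necessarily $j\notin[\rho-E,\rho]$.

- If there is such a $j>\rho$, take the smallest one and put $r=j$. The indices $r-1,\dots,r-E$ are $\ge\rho-E$ and smaller than $j$, so $\varphi_{r-1}\nu=\dots=\varphi_{r-E}\nu=0$ and $T_r\nu=(\varphi_r\nu)\,u_0$. Put $c'=u_0$.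
- Otherwise take the largest such $j<\rho-E$ and put $r=j+E<\rho$. The indices $j+1,\dots,j+E$ are larger than $j$ and smaller than $\rho$, so $\varphi_{j+1}\nu=\dots=\varphi_{j+E}\nu=0$ and $T_r\nu=(\varphi_j\nu)\,u_E$. Put $c'=u_E$.

In both cases $T_r\nu$ is a non-zero multiple of the boundary vector $c'$.

*$r$ is admissible.* First, $r\in\mathcal R$. In the first case $r>\rho\in\mathcal R$ and $r\le\max\mathcal B\le q-1$. In the second case $r<\rho\le q-1$, and $r=j+E\ge e-q+1+E$ because $j\ge\min\mathcal B\ge e-q+1$. Next, if $c=u_0$ then $1\le r\le q-1$: in the first case $r>\rho\ge1$, in the second $r=j+E\ge E\ge1$ since $j\ge0$. So (b) applies. If $c=u_E$ then $r\le e\le e+E-1$: in the first case $r\in\mathcal B$, in the second $r<\rho\le e$. So (c) applies. In all cases $\langle T_rc\rangle\in V_{N+1}$ for every $N$.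

*Injectivity and the count.* Put $I'=T_rI\in\mathcal I$. Then
$$T_r(I\oplus\langle c\rangle)=T_r(I\oplus\langle\nu\rangle)=I'+\langle c'\rangle .$$
By Claim 1 applied to $I'$, this sum is direct and has dimension $\kappa+1$. So $T_r$ is injective on $I\oplus\langle c\rangle$. By (a) and the previous paragraph, $T_r$ maps $\big(V_N\cap\mathbb P(I\oplus\langle c\rangle)\big)\cup\{\langle c\rangle\}$ injectively into $V_{N+1}\cap\mathbb P(I'\oplus\langle c'\rangle)$. Since $\langle c\rangle\notin V_N$ by (12), Claim 2 follows.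

**Step 9: contradiction.** Start with any $I\in\mathcal I$, $c=u_0$, $N=0$, and iterate Claim 2. After $N$ rounds we have at least $N$ points of $V_N$ in the finite set $\mathbb P(\mathbb F^{E+1})$. This is impossible for large $N$. So $\delta\in\mathbb Z$, and the Proposition is proved. $\square$

With it, Theorem 1 is proved.

## Sums of few powers in two bases

We now have two primes $p_1\neq p_2$, and $m=n+1$ is a sum of few terms $\pm p_1^k$ and also a sum of few terms $\pm p_2^l$. For one term on each side, $p_1^k=p_2^l$ forces $m=1$ by unique factorization. With two terms, unexpected coincidences occur, e.g. $28=3^3+1=2^5-2^2$. We must show that for a fixed number of terms $m$ is bounded.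

The tool is a lower bound for linear forms in logarithms. For a positive rational $\alpha=u/v$ in lowest terms let
$$h(\alpha)=\log\max(u,v),\qquad h'(\alpha)=\max\big(h(\alpha),|\log\alpha|,1\big).$$
For example $h(4/3)=\log4$, $h'(2)=1$, $h'(3)=\log3$. We use the following case of the Baker–Wüstholz theorem (J. reine angew. Math. 442 (1993), 19–62). *Let $\alpha_1,\dots,\alpha_n\ne1$ be positive rationals and let $b_1,\dots,b_n$ be integers, not all $0$. If $\Lambda=\sum b_i\log\alpha_i\ne0$, then*
$$\log|\Lambda|>-C_n\,h'(\alpha_1)\cdots h'(\alpha_n)\,\max\big(\log\max_i|b_i|,1\big),\qquad C_n=18(n+1)!\,n^{n+1}\,32^{\,n+2}\log(2n).$$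

If the largest term dominated on both sides, we would have $p_1^{k_1}\approx p_2^{l_1}$ with a small relative error, and the theorem could be applied with two logarithms. In general other terms may be almost as large as the leading one, and this is where the direct comparison stops. The remedy is to collect all terms close to the leading one into an integer coefficient, choosing the cut so that the remaining terms are *much* smaller than the coefficient is large. Since there are only boundedly many terms, such a cut exists.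

**Lemma 4.** Let $p_1\ne p_2$ be primes and $R\ge1$ an integer. There is an effectively computable $C(p_1,p_2,R)$ such that every integer $m\ge1$ which is a sum of at most $R$ terms $\pm p_1^k$ and also a sum of at most $R$ terms $\pm p_2^l$ satisfies $m\le C(p_1,p_2,R)$.

**Proof.** **Step 1: minimal representations and scales.** Take representations $m=\sum_{i}\varepsilon_ip_1^{k_i}=\sum_{j}\eta_jp_2^{l_j}$ with $\varepsilon_i,\eta_j=\pm1$, each with the minimal number of terms, $k_1\ge k_2\ge\cdots$, $l_1\ge l_2\ge\cdots$. Then no non-empty subsum of either vanishes, since it could be deleted (and the whole sum is $m\ne0$). Let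
$$s_i=(k_1-k_i)\log p_1,\qquad t_j=(l_1-l_j)\log p_2,\qquad X=\max(k_1\log p_1,\,l_1\log p_2).$$
We have $m\le Rp_1^{k_1}\le Re^X$. If $X<3$ then $m\le Re^3$; so assume $X\ge3$, and note $\log X\ge1$. Put
$$c_3=2C_3\,h'(p_1)h'(p_2)(1+\log R),\quad c=c_3+2+\log(4R),\quad\theta_0=1,\quad\theta_{h+1}=c\,\theta_h\log X\ \ (0\le h\le2R).$$
All $\theta_h\ge1$ and the sequence is increasing.

**Step 2: a cut between near and far terms.** Among the $2R+1$ disjoint intervals $(\theta_h,\theta_{h+1}]$ with $0\le h\le2R$, one contains none of the at most $2R-2$ numbers $s_i,t_j$ $(i,j\ge2)$. Fix such an $h$. Let $a=\max\{i:s_i\le\theta_h\}$ and $b=\max\{j:t_j\le\theta_h\}$; these exist since $s_1=t_1=0$. Put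
$$\alpha=\sum_{i\le a}\varepsilon_ip_1^{k_i-k_a},\qquad\beta=\sum_{j\le b}\eta_jp_2^{l_j-l_b}.$$
These are integers, non-zero because no subsum vanishes, and $|\alpha|\le Rp_1^{k_1-k_a}=Re^{s_a}\le Re^{\theta_h}$; likewise $|\beta|\le Re^{\theta_h}$. Terms with $i>a$ have $s_i>\theta_h$, hence $s_i>\theta_{h+1}$, so they are smaller than $p_1^{k_1}e^{-\theta_{h+1}}$. On the other hand $|p_1^{k_a}\alpha|\ge p_1^{k_a}\ge p_1^{k_1}e^{-\theta_h}$. So
$$m=p_1^{k_a}\alpha(1+\xi),\qquad m=p_2^{l_b}\beta(1+\xi'),\qquad|\xi|,|\xi'|\le Re^{\theta_h-\theta_{h+1}}. \tag{14}$$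
By the choice of $c$, and since $\log X\ge1$, $\theta_h\ge1$,
$$\theta_{h+1}-\theta_h-\log(4R)=\big(c_3+2+\log(4R)\big)\theta_h\log X-\theta_h-\log(4R)\ge(c_3+1)\,\theta_h\log X. \tag{15}$$
In particular $|\xi|,|\xi'|\le\frac14$, and since $m>0$ we get $\alpha,\beta>0$.

**Step 3: the linear form is zero.** Let
$$\Lambda=k_a\log p_1-l_b\log p_2+\log(\alpha/\beta).$$
By (14), $\Lambda=\log(1+\xi')-\log(1+\xi)$. Since $|\log(1+z)|\le2|z|$ for $|z|\le\frac12$, $|\Lambda|\le2|\xi|+2|\xi'|\le4Re^{\theta_h-\theta_{h+1}}$. Suppose $\Lambda\ne0$. Apply the theorem with $n=3$ to $p_1,p_2,\alpha/\beta$ with coefficients $k_a,-l_b,1$; if $\alpha=\beta$, apply it with $n=2$ to $p_1,p_2$, where $k_a,l_b$ are not both $0$ since $\Lambda\ne0$, and note $C_2\le C_3$. We have $h'(\alpha/\beta)\le\theta_h+\log R\le(1+\log R)\theta_h$. Moreover $k_a,l_b\le X/\log2\le X^2$, so $\max(\log\max(k_a,l_b,1),1)\le2\log X$. Thus in both cases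
$$\log|\Lambda|>-c_3\,\theta_h\log X .$$
But by (15), $\log|\Lambda|\le\log(4R)-(\theta_{h+1}-\theta_h)\le-(c_3+1)\theta_h\log X$, a contradiction. So $\Lambda=0$.

**Step 4: divisibility bounds everything.** $\Lambda=0$ means $p_1^{k_a}\alpha=p_2^{l_b}\beta$. Hence $p_1^{k_a}\mid\beta$ and $p_2^{l_b}\mid\alpha$. So $k_a\log p_1\le\log\beta\le\theta_h+\log R$, and $k_1\log p_1=k_a\log p_1+s_a\le2\theta_h+\log R$. The same bound holds for $l_1\log p_2$. As $h\le2R$ and $\theta_h=(c\log X)^h$,
$$X\le2\theta_{2R}+\log R=2(c\log X)^{2R}+\log R .$$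
Here $c$ depends only on $p_1,p_2,R$, so $X$ is bounded effectively. Explicitly, $\log X=4R\log X^{1/(4R)}\le4RX^{1/(4R)}$ gives $X\le2(4cR)^{2R}\sqrt X+\log R$, and dividing by $\sqrt X\ge1$ gives $\sqrt X\le2(4cR)^{2R}+\log R$. Finally $m\le Re^X$. $\square$

## Two primes outside $S$

**Proof of Theorem 2.** Let $f$ be as in the first part of Theorem 2 and $n=\deg f\ge1$ (degree $0$ needs no bound). Since all coefficients are coprime to $p_1p_2$, the reductions mod $p_1$ and mod $p_2$ have degree $n$ and are full; they split by hypothesis. By Theorem 1, $n+1$ is a sum of at most $\max(R_{p_1},R_{p_2})$ terms $\pm p_1^k$, and a sum of at most $\max(R_{p_1},R_{p_2})$ terms $\pm p_2^l$. By Lemma 4,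
$$n+1\le C\big(p_1,p_2,\max(R_{p_1},R_{p_2})\big),$$
which is effectively computable. If $f$ has only rational roots and all coefficients coprime to $p_1p_2$, its two reductions split by "Reduction modulo $p$" above, so the first part applies. $\square$

**Proof of the Corollary.** Let $S$ be finite and let $p_1,p_2$ be the two smallest primes not in $S$. All coefficients of an $S$-polynomial are coprime to $p_1p_2$. So by Theorem 2 every $S$-polynomial with only rational roots has degree at most $N(p_1,p_2)$. No condition on $2$ and $3$ is needed. $\square$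

**Proof of the Classification.** If two primes $p_1\ne p_2$ lie outside $S$, all coefficients of $S$-polynomials are coprime to $p_1p_2$, and Theorem 2 bounds the degree. This did not use that $S$ is finite. Conversely, suppose that $S$ contains all primes except possibly one prime $p$. By (2), the coefficients $\pm\binom{p^k-1}{j}$ of $(x-1)^{p^k-1}$ are $\equiv\pm1\pmod p$, so they are non-zero and not divisible by $p$, hence $S$-units. Thus $(x-1)^{p^k-1}$ is an $S$-polynomial with only rational roots for every $k$, and the degrees are unbounded. $\square$
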